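\title{2-group Belyi maps that are not defined over an abelian number field}

\begin{abstract}
A 2-group Belyi map is a Galois cover of the projective line over $\overline{\mathbb Q}$, unramified outside $0,1,\infty$, whose Galois group is a 2-group. We disprove the conjecture that every such map is defined over an abelian number field. More precisely, a Galois Belyi map with metabelian monodromy group is defined over a cyclotomic field, while for every prime $p$ some $p$-group Belyi map with monodromy group of derived length three is defined over no abelian number field. For $p=2$, no bound on the derived length of the Galois group of a field of definition holds either. The proof combines curves with complex multiplication with the fact that an automorphism of a free pro-$p$ group of finite rank at least two that preserves all open normal subgroups is inner.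
\end{abstract}

\section{Introduction}

Fix $\overline{\mathbb Q}\subset\mathbb C$. A \emph{Belyi map} is a finite morphism $\phi\colon X\to\mathbb P^1$ over $\overline{\mathbb Q}$, from a nonsingular projective irreducible curve $X$, that is unramified outside $\{0,1,\infty\}$. Two Belyi maps $\phi\colon X\to\mathbb P^1$ and $\phi'\colon X'\to\mathbb P^1$ are \emph{isomorphic} if $\phi'\circ\iota=\phi$ for some isomorphism $\iota\colon X\to X'$ over $\overline{\mathbb Q}$. Isomorphism classes of Belyi maps of degree $d$ correspond to triples $(s_0,s_1,s_\infty)$ of permutations in $S_d$ that satisfy $s_0s_1s_\infty=1$ and generate a transitive subgroup, up to simultaneous conjugation; the permutations record how the $d$ sheets are exchanged along loops around $0,1,\infty$. The group $\langle s_0,s_1\rangle$ is the \emph{monodromy group} of $\phi$. The map $\phi$ is \emph{Galois} if the extension of function fields $\overline{\mathbb Q}(X)/\overline{\mathbb Q}(t)$ is Galois; the monodromy group is then isomorphic to the automorphism group of $\phi$ and has order $d$. For a prime $p$, a \emph{$p$-group Belyi map} is a Galois Belyi map whose monodromy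 group is a $p$-group.

A Belyi map is thus a combinatorial object, but it also has equations, and one may ask which numbers these equations need. The map $\phi$ is \emph{defined over} a field $K\subseteq\overline{\mathbb Q}$ if there are a curve $X_0$ and a morphism $\phi_0\colon X_0\to\mathbb P^1$ over $K$ whose base change to $\overline{\mathbb Q}$ is isomorphic to $\phi$. Write $G_K=\mathrm{Gal}(\overline{\mathbb Q}/K)$. Applying $\sigma\in G_{\mathbb Q}$ to the coefficients of equations for $\phi$ gives a Belyi map $\phi^\sigma$, and the \emph{field of moduli} of $\phi$ is the fixed field of $\{\sigma:\phi^\sigma\cong\phi\}$. For a Galois Belyi map it is the smallest field of definition (Lemma~\ref{lem:definition}). How does the structure of the monodromy group constrain this field?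

The first examples need nothing beyond $\mathbb Q$: the map $t=\xi^n$ on $\mathbb P^1$ has group $\mathbb Z/n$, and the map $t=\xi^n$ on the Fermat curve $\xi^n+\eta^n=1$ has group $(\mathbb Z/n)^2$. In fact every Galois Belyi map with abelian monodromy group is defined over $\mathbb Q$ (Remark~\ref{rem:abelian}). Roots of unity become necessary for some metacyclic groups: Example~\ref{ex:metacyclic} contains a 2-group Belyi map of degree 64 with field of moduli $\mathbb Q(i)$. There is a reason why roots of unity come first. Up to conjugation, $\sigma\in G_{\mathbb Q}$ acts on the local monodromy around $0$ and around $1$ by raising it to the power $\chi(\sigma)$, where $\chi$ is the cyclotomic character (Lemma~\ref{lem:normalform}). Over the field generated by all roots of unity this visible part of the action disappears, and one may hope that for 2-groups nothing else is left. Call a number field \emph{abelian} if it is Galois over $\mathbb Q$ with abelian Galois group. The following conjecture is posed in \cite{thesis}.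

\begin{quote}
\textbf{Conjecture.} \emph{Every 2-group Belyi map is defined over an abelian number field.}
\end{quote}

It is known to hold for 2-group Belyi maps of degree at most $256$, and for those with abelian or dihedral monodromy group. We show that it is false, and we locate where it first fails. For a group $G$ let $G'$, $G''$, $G'''$ be the terms of the derived series. The \emph{derived length} of $G$ is the number of steps after which the series reaches $1$, and $G$ is \emph{metabelian} if $G''=1$.

\begin{theorem}\label{thm:main}
There is a 2-group Belyi map that is not defined over any abelian number field.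
\end{theorem}

\begin{theorem}\label{thm:metabelian}
Let $\phi$ be a Galois Belyi map with triple $(s_0,s_1,s_\infty)$ whose monodromy group is metabelian, and let $n$ be the least common multiple of the orders of $s_0$ and $s_1$. Then $\phi$ is defined over $\mathbb Q(\zeta_n)$.
\end{theorem}

So the conjecture holds for all metabelian 2-groups, among them the abelian and the dihedral ones. One step further it fails, and not only for the prime $2$.

\begin{theorem}\label{thm:three}
For every prime $p$ there is a Galois Belyi map, not defined over any abelian number field, whose monodromy group $G$ is a $p$-group of derived length exactly $3$ with $[G'',G']=1$.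
\end{theorem}

The last theorem describes all fields of moduli at once. Let $\Pi$ be the maximal pro-$p$ quotient of the \'etale fundamental group of $\mathbb P^1_{\overline{\mathbb Q}}\setminus\{0,1,\infty\}$, and let $\rho_p\colon G_{\mathbb Q}\to\mathrm{Out}(\Pi)$ be the outer Galois action; both are recalled in Section~\ref{sec:dictionary}.

\begin{theorem}\label{thm:moduli}
\begin{itemize}
\item[(a)] For every prime $p$, the compositum of the fields of moduli of all $p$-group Belyi maps is the fixed field of $\ker\rho_p$.
\item[(b)] The Galois closure over $\mathbb Q$ of the field of moduli of a 2-group Belyi map has 2-power degree.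
\item[(c)] For every $m$ there is a 2-group Belyi map that is not defined over any finite Galois extension $L/\mathbb Q$ whose Galois group is solvable of derived length at most $m$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} is the case $p=2$ of Theorem~\ref{thm:three} and the case $m=1$ of Theorem~\ref{thm:moduli}(c). Our proofs of these existence statements are indirect and do not produce the degree of a counterexample; by the known result quoted above, that degree is at least $512$.

Here is the plan. The $p$-group Belyi maps correspond to the open normal subgroups $N$ of $\Pi$, a free pro-$p$ group on two generators, and the map attached to $N$ is defined over an abelian number field exactly when $N$ is stable under $G_{\mathbb Q^{ab}}$, where $\mathbb Q^{ab}$ is the maximal abelian extension of $\mathbb Q$ (Section~\ref{sec:dictionary}). A counterexample needs an arithmetic input, namely an element $\sigma\in G_{\mathbb Q^{ab}}$ that acts nontrivially, and a group-theoretic input, namely a normal subgroup that $\sigma$ moves. The first comes from curves with complex multiplication, and it gives a $\sigma$ that is already nontrivial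 on the metabelian quotient $\Pi/\Pi''$ (Section~\ref{sec:cm}). Yet this $\sigma$ preserves every normal subgroup of $\Pi/\Pi''$; this is the content of Theorem~\ref{thm:metabelian} (Section~\ref{sec:metabelian}). The subgroup that moves appears one commutator deeper (Sections~\ref{sec:normal} and~\ref{sec:three}), for a reason that Section~\ref{sec:klein} shows in a four-dimensional computation. The shortest route to Theorem~\ref{thm:main} is Lemma~\ref{lem:definition}, the case $p=2$ of Section~\ref{sec:cm}, and Section~\ref{sec:normal}.

\medskip\noindent\textbf{Conventions.} We write $[a,b]=aba^{-1}b^{-1}$. For profinite groups, homomorphisms and automorphisms are continuous, and derived subgroups, commutator subgroups $[A,B]$ and the word ``generated'' are meant topologically, that is, after taking closures. Thus $G_{\mathbb Q^{ab}}=G_{\mathbb Q}'$. For an element $g$ of a profinite group and $c\in\widehat{\mathbb Z}$, the power $g^c$ is the image of $c$ under the homomorphism from $\widehat{\mathbb Z}$ that sends $1$ to $g$. We use repeatedly that a closed normal subgroup of a profinite group is the intersection of the open normal subgroups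 that contain it.

\section{The mechanism, for the Klein four-group}\label{sec:klein}

Let $M$ be a normal subgroup of a group $F$, and put $G=F/M$. Conjugation makes $A=M/M'$ a module over the group ring of $G$, and the normal subgroups of $F$ between $M'$ and $M$ are the submodules of $A$. An automorphism $\alpha$ of $F$ that acts on $A$ as multiplication by a unit $u$ of the group ring preserves all of them, whatever $u$ is. One step further down, the commutator gives a surjection $A\otimes A\to M'/[M',M]$. On $A\otimes A$ the automorphism acts as $u\otimes u$, whereas normal subgroups of $F$ correspond to submodules for the \emph{diagonal} action $g\mapsto g\otimes g$. Since $u\otimes u$ need not be a linear combination of the $g\otimes g$, it has no reason to preserve these submodules. Here is the smallest case that shows how strong the constraint is.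

Let $G=\{1,k,k',kk'\}$ be the Klein four-group, $V=\mathbb Q_p[G]$, and $a\wedge b=a\otimes b-b\otimes a$. Let $u=a+bk+ck'+dkk'$ be a unit of $V$. Evaluating the four characters of $G$ at $u$, we see that this means
\[
a+b\pm(c+d)\ne0,\qquad a-b\pm(c-d)\ne0 .
\]
The submodule of $V\otimes V$ generated by $1\wedge k$ under the diagonal action is spanned by $1\wedge k$ and $k'\wedge kk'$. Suppose that $u\otimes u$ preserves it, so that $u\wedge uk$ is a combination of these two elements. Since $uk=b+ak+dk'+ckk'$, the coefficients of $1\wedge k'$ and $1\wedge kk'$ in $u\wedge uk$ are $ad-bc$ and $ac-bd$. Both vanish, and their sum and difference give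
\[
(a-b)(c+d)=0,\qquad (a+b)(c-d)=0 .
\]
If $a=b$, then $c\ne d$ because $u$ is a unit, so $a+b=0$ and $a=b=0$. If $a=-b$, then $c+d\ne0$, so $a=b$ and again $a=b=0$. Otherwise $c+d=c-d=0$. In every case $u$ is supported on one coset of $\langle k\rangle$. This much cannot be improved: for $u=a+bk$ we have $u\wedge uk=(a^2-b^2)\,1\wedge k$. But if $u\otimes u$ also preserves the submodule generated by $1\wedge k'$, then $u$ is supported on one coset of $\langle k'\rangle$ as well. The two cosets share a single element $g$, so $u=\lambda g$ with $\lambda\in\mathbb Q_p^\times$.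

Thus every unit preserves all submodules of $V$, while two submodules of $V\otimes V$ suffice to force $u$ to be a group element up to a scalar, which is how an inner automorphism acts. Theorem~\ref{thm:metabelian} rests on the first half of this sentence, and Theorems~\ref{thm:main} and~\ref{thm:three} on the second.

\section{Belyi maps and normal subgroups}\label{sec:dictionary}

\subsection*{The fundamental group as a Galois group}
Let $\Omega$ be the compositum, in an algebraic closure of $\overline{\mathbb Q}(t)$, of all finite extensions of $\overline{\mathbb Q}(t)$ unramified outside $t=0,1,\infty$. It is Galois over $\mathbb Q(t)$, because these three places are rational. Put $\widehat\Pi=\mathrm{Gal}(\Omega/\overline{\mathbb Q}(t))$ and $\Gamma_K=\mathrm{Gal}(\Omega/K(t))$ for $K\subseteq\overline{\mathbb Q}$. These are the \'etale fundamental groups of $\mathbb P^1\setminus\{0,1,\infty\}$ over $\overline{\mathbb Q}$ and over $K$, and restriction to constants gives an exact sequence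
\[
1\to\widehat\Pi\to\Gamma_K\to G_K\to1 .
\]
We use two standard facts.
\begin{itemize}
\item[(P)] Let $w$ be a place of $\Omega$ over a $\mathbb Q$-rational place of $\mathbb Q(t)$. Its decomposition group $D_w\le\Gamma_{\mathbb Q}$ maps onto the Galois group of the residue field $\overline{\mathbb Q}$, with kernel the inertia group $I_w$. The action on residues is the action on constants, so $D_w\to G_{\mathbb Q}$ is onto and $I_w=D_w\cap\widehat\Pi$.
\item[(R)] (Riemann existence.) The group $\widehat\Pi$ is free profinite on two elements $x,y$: any two elements of a profinite group are the images of $x,y$ under a unique homomorphism from $\widehat\Pi$. Moreover $x$, $y$ and $(xy)^{-1}$ generate the inertia groups of places $w_0,w_1,w_\infty$ over $0,1,\infty$.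
\end{itemize}
The function field of a Galois Belyi map embeds in $\Omega$ with a well-defined image $\Omega^N$. So isomorphism classes of Galois Belyi maps correspond to open normal subgroups $N$ of $\widehat\Pi$. We write $\phi_N$ for the map attached to $N$. Its monodromy group is $\widehat\Pi/N$, and $s_0,s_1$ have the same orders as the images of $x,y$.

A \emph{lift} of $\sigma\in G_{\mathbb Q}$ is an element $\tilde\sigma\in\Gamma_{\mathbb Q}$ over $\sigma$. It acts on $\widehat\Pi$ by conjugation, and two lifts differ by an element of $\widehat\Pi$. Hence, for $N$ normal in $\widehat\Pi$, the group ${}^\sigma N=\tilde\sigma N\tilde\sigma^{-1}$ depends only on $\sigma$. Let $\mathrm{Stab}(N)=\{\sigma\in G_{\mathbb Q}:{}^\sigma N=N\}$, and let $K_N$ be its fixed field. A lift $\tilde\sigma$ fixes $t$, acts as $\sigma$ on constants and carries $\Omega^N$ onto the fixed field of ${}^\sigma N$. So $(\phi_N)^\sigma$ is the map attached to ${}^\sigma N$, and $K_N$ is the field of moduli of $\phi_N$.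

\begin{lemma}\label{lem:definition}
Let $N$ be an open normal subgroup of $\widehat\Pi$.
\begin{itemize}
\item[(a)] For $K\subseteq\overline{\mathbb Q}$, the map $\phi_N$ is defined over $K$ if and only if $G_K\subseteq\mathrm{Stab}(N)$.
\item[(b)] The field $K_N$ is a number field with $G_{K_N}=\mathrm{Stab}(N)$. The map $\phi_N$ is defined over $K_N$, and every field of definition contains $K_N$.
\item[(c)] The map $\phi_N$ is defined over some abelian number field if and only if $G_{\mathbb Q^{ab}}\subseteq\mathrm{Stab}(N)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $L=\Omega^N$. A model of $\phi_N$ over $K$ amounts to a subfield $L_0$ of $L$, finite over $K(t)$, with $L_0\overline{\mathbb Q}=L$ and $L_0\cap\overline{\mathbb Q}=K$. By Galois theory this is an open subgroup $H\le\Gamma_K$ with $H\cap\widehat\Pi=N$ that maps onto $G_K$. Given such an $H$, the group $N=H\cap\widehat\Pi$ is normalized by $H$ and, since $\phi_N$ is Galois, by $\widehat\Pi$; hence it is normalized by $H\widehat\Pi=\Gamma_K$. Conversely, let $N$ be normal in $\Gamma_K$. To build $H$ we need a splitting of the exact sequence. Take a place $w$ over $t=2$. It is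 unramified, so by (P) the group $D=D_w\cap\Gamma_K$ maps isomorphically onto $G_K$. Then $H=ND$ is a closed subgroup that maps onto $G_K$ and satisfies $H\cap\widehat\Pi=N$. Its index in $\Gamma_K=\widehat\Pi D$ is $[\widehat\Pi:N]$, so it is open.

(b) The group $\widehat\Pi$ is finitely generated, so it has finitely many open subgroups of index $[\widehat\Pi:N]$, and $\Gamma_{\mathbb Q}$ permutes them. The normalizer of $N$ in $\Gamma_{\mathbb Q}$ therefore has finite index. It is closed, hence open, and it is the preimage of $\mathrm{Stab}(N)$. So $\mathrm{Stab}(N)$ is open, and $G_K\subseteq\mathrm{Stab}(N)$ is equivalent to $K\supseteq K_N$.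

(c) If $\phi_N$ is defined over an abelian number field $K$, then $G_{\mathbb Q^{ab}}\subseteq G_K\subseteq\mathrm{Stab}(N)$. Conversely, if $G_{\mathbb Q^{ab}}\subseteq\mathrm{Stab}(N)$, then $K_N$ is a number field inside $\mathbb Q^{ab}$, hence abelian.
\end{proof}

\subsection*{A normal form for lifts}
Let $\chi\colon G_{\mathbb Q}\to\widehat{\mathbb Z}^\times$ be the cyclotomic character, so that $\sigma(\zeta)=\zeta^{\chi(\sigma)}$ for every root of unity $\zeta$. The next lemma isolates the part of the Galois action that $\chi$ does not explain in a single element $f$.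

\begin{lemma}\label{lem:normalform}
Every $\sigma\in G_{\mathbb Q}$ has a lift such that conjugation $\alpha$ by this lift satisfies
\begin{equation}\label{eq:normalform}
\alpha(x)=x^{\chi(\sigma)},\qquad\alpha(y)=f^{-1}y^{\chi(\sigma)}f\qquad\text{with } f\in\widehat\Pi' .
\end{equation}
\end{lemma}

\begin{proof}
By (P) there is $d\in D_{w_0}$ over $\sigma$. It normalizes $I_{w_0}$, which $x$ generates, so $dxd^{-1}=x^c$ with $c\in\widehat{\mathbb Z}$. Let $n\ge1$ and let $\tau\in\Omega$ satisfy $\tau^n=t$. The extension $\overline{\mathbb Q}(\tau)/\overline{\mathbb Q}(t)$ is totally ramified at $0$, so $x(\tau)=\zeta\tau$ with $\zeta$ a primitive $n$th root of unity. Write $d^{-1}(\tau)=\zeta'\tau$ with $\zeta'$ a root of unity. Then $dxd^{-1}(\tau)=d(\zeta\zeta'\tau)=\sigma(\zeta)\tau$, so $c\equiv\chi(\sigma)\pmod n$. This holds for all $n$, so $c=\chi(\sigma)$. The same argument with $1-t$ in place of $t$ gives $d_1\in D_{w_1}$ over $\sigma$ with $d_1yd_1^{-1}=y^{\chi(\sigma)}$. Since $d=f_0^{-1}d_1$ for some $f_0\in\widehat\Pi$, we get $dyd^{-1}=f_0^{-1}y^{\chi(\sigma)}f_0$.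

Let $(i,j)$ be the image of $f_0$ in $\widehat\Pi/\widehat\Pi'=\widehat{\mathbb Z}^2$, and put $f=y^{-j}f_0x^{-i}\in\widehat\Pi'$. The lift $x^id$ conjugates $x$ to $x^{\chi(\sigma)}$, and it conjugates $y$ to $(f_0x^{-i})^{-1}y^{\chi(\sigma)}(f_0x^{-i})=f^{-1}y^{-j}y^{\chi(\sigma)}y^jf=f^{-1}y^{\chi(\sigma)}f$.
\end{proof}

\begin{remark}\label{rem:abelian}
By \eqref{eq:normalform}, $\alpha$ acts on $\widehat\Pi/\widehat\Pi'=\widehat{\mathbb Z}^2$ as multiplication by the unit $\chi(\sigma)$, which preserves every closed subgroup. So $\mathrm{Stab}(N)=G_{\mathbb Q}$ whenever $\widehat\Pi/N$ is abelian, and $\phi_N$ is defined over $\mathbb Q$.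
\end{remark}

\subsection*{Passing to $p$-groups}
Fix a prime $p$. For a profinite group $P$ let $\kappa(P)$ be the kernel of the map from $P$ to its maximal pro-$p$ quotient; it is preserved by all automorphisms of $P$. If $D$ is an open normal subgroup of $P$ of $p$-power index, then $\kappa(D)$ is normal in $P$, and $P/\kappa(D)$ is an extension of a $p$-group by a pro-$p$ group, hence pro-$p$. Therefore
\begin{equation}\label{eq:kappa}
\kappa(P)\subseteq\kappa(D).
\end{equation}
Put $\Pi=\widehat\Pi/\kappa(\widehat\Pi)$. By (R) it is the free pro-$p$ group on the images of $x$ and $y$, which we denote by the same letters. Lifts act on $\Pi$, and the class of this action modulo inner automorphisms is $\rho_p\colon G_{\mathbb Q}\to\mathrm{Out}(\Pi)$. An open normal subgroup of $\widehat\Pi$ has $p$-power index if and only if it contains $\kappa(\widehat\Pi)$, so $p$-group Belyi maps correspond to open normal subgroups of $\Pi$; we keep the notation $\phi_N$, ${}^\sigma N$, $K_N$. If one lift of $\sigma$ acts on $\Pi$ as an inner automorphism, then we can correct it by an element of $\widehat\Pi$, and some lift acts trivially.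

\section{Metabelian monodromy groups}\label{sec:metabelian}

When $\chi(\sigma)$ is trivial modulo the orders of $x$ and $y$ in the monodromy group, the automorphism \eqref{eq:normalform} may be replaced by $x\mapsto x$, $y\mapsto f^{-1}yf$. We show that modulo the second derived subgroup such a map moves each element only inside its normal closure.

Let $F=\widehat\Pi$ and $R=\widehat{\mathbb Z}$, or $F=\Pi$ and $R=\mathbb Z_p$. Put $F^{ab}=F/F'$ and $A=F'/F''$, written additively, and let $\bar g$ be the image of $g\in F$ in $F^{ab}$. Conjugation gives a continuous action of $F^{ab}$ on $A$. It extends to the \emph{completed group ring} $\Lambda=R[[F^{ab}]]=\varprojlim R[F^{ab}/W]$, where $W$ runs over the open subgroups of $F^{ab}$. This is a compact commutative ring in which $R[F^{ab}]$ is dense, so a closed subgroup of $A$ that is stable under $F^{ab}$ is a $\Lambda$-submodule. Let $e\in A$ be the class of $[x,y]$.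

\begin{lemma}\label{lem:cocycle}
We have $A=\Lambda e$. Let $f\in F'$ have class $he$ in $A$, with $h\in\Lambda$, and let $\beta$ be the endomorphism of $F$ with $\beta(x)=x$ and $\beta(y)=f^{-1}yf$. Then for all $g\in F$, in $A$,
\begin{equation}\label{eq:cocycle}
\beta(g)g^{-1}=-(\bar y-1)h\cdot[g,x].
\end{equation}
In particular $\beta(N)\subseteq N$ for every closed normal subgroup $N$ of $F$ that contains $F''$.
\end{lemma}

\begin{proof}
The submodule $\Lambda e$ is closed, being the image of a compact set. Its preimage in $F'$ is a closed normal subgroup of $F$ that contains $[x,y]$. The quotient of $F$ by it is generated by two commuting elements, so the preimage is all of $F'$.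

Since $\beta$ induces the identity on $F^{ab}$, the element $\beta(g)g^{-1}$ lies in $F'$; let $\delta(g)$ be its class in $A$, and let $\varepsilon(g)$ be the class of $[g,x]$. The identities
\[
\beta(gg')(gg')^{-1}=\beta(g)\bigl(\beta(g')g'^{-1}\bigr)\beta(g)^{-1}\cdot\beta(g)g^{-1},\qquad [gg',x]=g[g',x]g^{-1}\cdot[g,x]
\]
show that $\delta$ and $\varepsilon$ are continuous 1-cocycles, that is, $\delta(gg')=\delta(g)+\bar g\,\delta(g')$ and $\varepsilon(gg')=\varepsilon(g)+\bar g\,\varepsilon(g')$. As $\Lambda$ is commutative, $-(\bar y-1)h\,\varepsilon$ is a cocycle too. On the generators, $\delta(x)=0=\varepsilon(x)$, while $\delta(y)$ is the class of $f^{-1}\cdot yfy^{-1}$, which is $(\bar y-1)he$, and $\varepsilon(y)=-e$. So $\delta$ and $-(\bar y-1)h\,\varepsilon$ agree at $x$ and $y$. The set where two continuous cocycles agree is a closed subgroup, since a cocycle satisfies $\delta(g^{-1})=-\bar g^{-1}\delta(g)$. This proves \eqref{eq:cocycle}.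

Let $N\supseteq F''$ be closed and normal, and $g\in N$. Then $[g,x]=g\cdot xg^{-1}x^{-1}$ lies in $N\cap F'$, and $(N\cap F')/F''$ is a $\Lambda$-submodule of $A$. By \eqref{eq:cocycle} it contains the class of $\beta(g)g^{-1}$, so $\beta(g)\in N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:metabelian}]
Let $\phi=\phi_N$ and let $q\colon\widehat\Pi\to G=\widehat\Pi/N$ be the projection. Since $G$ is metabelian, $N\supseteq\widehat\Pi''$. Let $\sigma\in G_{\mathbb Q(\zeta_n)}$, take $\alpha$ and $f$ as in \eqref{eq:normalform}, and let $\beta$ be as in Lemma~\ref{lem:cocycle}. Since $\chi(\sigma)\equiv1\pmod n$ and the orders of $q(x)$ and $q(y)$ divide $n$, the homomorphisms $q\circ\alpha$ and $q\circ\beta$ agree on $x$ and $y$, so they are equal. For $g\in N$ we have $\beta(g)\in N$, hence $q(\alpha(g))=1$. Thus $\alpha(N)\subseteq N$, and equality holds because both groups have the same finite index. So $G_{\mathbb Q(\zeta_n)}\subseteq\mathrm{Stab}(N)$, and Lemma~\ref{lem:definition}(a) applies.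
\end{proof}

\begin{example}\label{ex:metacyclic}
Let $c$ be an integer of multiplicative order $k$ modulo $m$, and let $G=\langle a,b\mid a^m,\ b^k,\ bab^{-1}a^{-c}\rangle$, a semidirect product of order $mk$ with $G'\subseteq\langle a\rangle$. Let $N$ be the kernel of $q\colon\widehat\Pi\to G$, $x\mapsto a$, $y\mapsto b$. We claim that $K_N=\mathbb Q(\zeta_k)$. Indeed, $\alpha(N)=N$ if and only if $q\circ\alpha=\psi\circ q$ for an automorphism $\psi$ of $G$, and by \eqref{eq:normalform} this $\psi$ must send $a$ to $a^{\chi}$ and $b$ to $b_1=q(f)^{-1}b^{\chi}q(f)$, where $\chi=\chi(\sigma)$ and $q(f)\in\langle a\rangle$. The element $b_1$ acts on $\langle a\rangle$ by the exponent $c^{\chi}$, and the relation $bab^{-1}=a^c$ requires the exponent $c$; so $\chi\equiv1\pmod k$. Conversely, if $\chi\equiv1\pmod k$, then $a^\chi$ and $b_1$ satisfy the three relations and generate $G$, so $\psi$ exists. For $(m,c,k)=(16,5,4)$ this is a 2-group Belyi map of degree 64 with field of moduli $\mathbb Q(i)$, smaller than the field $\mathbb Q(\zeta_{16})$ of Theorem~\ref{thm:metabelian}. For $p$ odd and $(m,c,k)=(p^2,1+p,p)$ it is a $p$-group Belyi map with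 field of moduli $\mathbb Q(\zeta_p)$.
\end{example}

\section{Complex multiplication and the action on $\Pi/\Pi''$}\label{sec:cm}

We need an element of $G_{\mathbb Q^{ab}}$ that acts nontrivially on $\Pi$, even up to inner automorphisms. The element $f$ in \eqref{eq:normalform} is hard to reach directly. What we can compute is the Galois action on the torsion points of a Jacobian, and Tate modules of curves that cover $\mathbb P^1$ suitably are subquotients of $\Pi$.

\subsection*{Tate modules inside $\Pi$}
Let $K$ be a number field, $C$ a smooth projective geometrically irreducible curve over $K$, and $t\colon C\to\mathbb P^1$ a morphism over $K$ that is a Belyi map over $\overline{\mathbb Q}$. Embed $K(C)$ in $\Omega$ over $K(t)$, and put $L=\overline{\mathbb Q}\cdot K(C)$, $H=\mathrm{Gal}(\Omega/K(C))$ and $D=\mathrm{Gal}(\Omega/L)=H\cap\widehat\Pi$. As in Lemma~\ref{lem:definition}, $H$ maps onto $G_K$. Let $J$ be the Jacobian of $C$, whose $\overline{\mathbb Q}$-points are the divisor classes of degree $0$ of $L$, and let $T=T_pJ=\varprojlim J[p^n]$ be its Tate module, a free $\mathbb Z_p$-module of rank twice the genus.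

Let $L^\dagger\subset\Omega$ be the maximal everywhere unramified abelian pro-$p$ extension of $L$, and $R=\mathrm{Gal}(\Omega/L^\dagger)$. Then $D/R\cong T$ canonically. Indeed, by Kummer theory the part of exponent $p^n$ of $L^\dagger/L$ is generated by the $p^n$th roots of the functions whose divisor is $p^nE$ with $[E]\in J[p^n]$; its Galois group is $\mathrm{Hom}(J[p^n],\mu_{p^n})$, and the Weil pairing identifies this with $J[p^n]$. These constructions involve only the field $L$, its constants and its places. Hence an element $\gamma\in\Gamma_{\mathbb Q}$ with $\gamma(L)=L$ normalizes $D$ and $R$, and conjugation by $\gamma$ on $D/R$ is the action on $T$ induced by the permutation of the places of $L$ by $\gamma$. Two cases matter.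
\begin{itemize}
\item[(T1)] An element $h\in H$ over $\sigma\in G_K$ acts on $D/R=T$ as $\sigma$. (It fixes $K(C)$, so it permutes the places of $L$, which are the points of $C(\overline{\mathbb Q})$, as $\sigma$ does.)
\item[(T2)] An element $s\in\widehat\Pi$ with $s(L)=L$ acts on $D/R=T$ as an automorphism of $C_{\overline{\mathbb Q}}$ over $\mathbb P^1$.
\end{itemize}

\begin{lemma}\label{lem:tate}
Let $K=\mathbb Q$, and suppose that $t$ is Galois over $\overline{\mathbb Q}$ with a group $B$ that is an abelian $p$-group. If some lift $\tilde\sigma$ of $\sigma\in G_{\mathbb Q}$ acts trivially on $\Pi/\Pi''$, then $\sigma$ acts on $T$ as an element of $B$.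
\end{lemma}

\begin{proof}
The kernel of $\widehat\Pi\to\Pi/\Pi''$ is $\kappa(\widehat\Pi)\widehat\Pi''$; we show that it lies in $R$. Since $B$ is a $p$-group, \eqref{eq:kappa} gives $\kappa(\widehat\Pi)\subseteq\kappa(D)$, and $\kappa(D)\subseteq R$ because $D/R$ is pro-$p$. Since $B$ is abelian, $\widehat\Pi'\subseteq D$, so $\widehat\Pi''\subseteq D'$, and $D'\subseteq R$ because $D/R$ is abelian. Hence $\tilde\sigma g\tilde\sigma^{-1}g^{-1}\in R$ for all $g\in D$: the lift acts trivially on $D/R$. Write $\tilde\sigma=sh$ with $s\in\widehat\Pi$ and $h\in H$ over $\sigma$. By (T1), $h$ acts on $T$ as $\sigma$, and by (T2), $s$ acts as an element of $B$. Their product acts trivially, so $\sigma$ acts as the inverse of that element.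
\end{proof}

\subsection*{A commutator that acts nontrivially}
To exploit Lemma~\ref{lem:tate} we want a curve whose Tate module is of rank one over the ring generated by $B$. Then a subgroup of finite index in $G_{\mathbb Q}$ acts by scalars, complex conjugation conjugates these scalars, and the commutator of complex conjugation with a Frobenius element can be computed. We recall the facts on reduction that are needed. If $C/\mathbb Q$ has good reduction at a prime $\ell\ne p$, with reduced Jacobian $\bar J$ over $\mathbb F_\ell$, then a place of $\overline{\mathbb Q}$ over $\ell$ identifies $T_pJ$ with $T_p\bar J$, and a Frobenius element at that place acts as the Frobenius endomorphism $\pi$ of $\bar J$. The ring $\mathrm{End}(\bar J)$ of endomorphisms over $\overline{\mathbb F}_\ell$ is a finitely generated $\mathbb Z$-module, and $\mathrm{End}(\bar J)\otimes\mathbb Q_p$ acts faithfully on $T_p\bar J\otimes\mathbb Q_p$. The characteristic polynomial of $\pi$ has integer coefficients, and its complex roots have absolute value $\sqrt\ell$ (Weil); for an elliptic curve it is $Z^2-a_\ell Z+\ell$, where $a_\ell$ is $\ell+1$ minus the number of $\mathbb F_\ell$-points.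

\begin{proposition}\label{prop:cm}
For every prime $p$ there is $\sigma\in G_{\mathbb Q^{ab}}$ such that no lift of $\sigma$ acts trivially on $\Pi/\Pi''$. In particular $\rho_p(\sigma)\ne1$.
\end{proposition}

\begin{proof}
\emph{The curve for $p=2$.} Let $C$ be the elliptic curve $\eta^2=\xi^3-\xi$, and let $t=\xi^2$, of degree $4$. The map $\xi$ is branched over $0,1,-1,\infty$, squaring sends these points into $\{0,1,\infty\}$ and is itself branched over $0,\infty$, so $t$ is a Belyi map. The automorphism $\delta(\xi,\eta)=(-\xi,i\eta)$ has order $4$ and fixes $t$, so $t$ is Galois with group $B=\langle\delta\rangle$. Here $J=C$, and $\delta^2(\xi,\eta)=(\xi,-\eta)$ is $-1$. Put $\zeta=i$.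

\emph{The curve for $p$ odd.} Let $\zeta=\zeta_p$, and let $C$ be the curve $\eta^p=t(1-t)$ with the map $t$. It is Galois over $\overline{\mathbb Q}$ with group $B$ generated by $\delta\colon\eta\mapsto\zeta\eta$. The function $t(1-t)$ has orders $1,1,-2$ at $0,1,\infty$, all prime to $p$, and order $0$ elsewhere. So $t$ is totally ramified over these three points and unramified elsewhere, and the Riemann--Hurwitz formula $2g-2=-2p+3(p-1)$ gives $2g=p-1$. For a divisor $E$ of degree $0$ on $C$, the sum $\sum_{j=0}^{p-1}\delta^jE$ is the pullback of a divisor of degree $0$ on $\mathbb P^1$, hence principal. So $1+\delta+\dots+\delta^{p-1}=0$ on $J$.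

\emph{Scalars.} In both cases $\delta$ acts on $V=T\otimes\mathbb Q_p$ as a root of the minimal polynomial of $\zeta$ over $\mathbb Q$. This polynomial is irreducible over $\mathbb Q_p$ (substitute $Z+1$ for $Z$ and apply Eisenstein's criterion), and its degree is $\dim_{\mathbb Q_p}V$. So $V$ is a one-dimensional vector space over the field $\mathbb Q_p(\zeta)$, with $\zeta$ acting as $\delta$, and $B$ acts through the powers of $\zeta$. An element $\tau\in G_{\mathbb Q(\zeta)}$ commutes with $\delta$, so it acts by a scalar $\psi(\tau)\in\mathbb Q_p(\zeta)^\times$. Complex conjugation $c$ satisfies $c\delta c^{-1}=\delta^{-1}$, so $c(\lambda v)=\bar\lambda\,c(v)$, where the bar is the automorphism $\zeta\mapsto\zeta^{-1}$. Hence $c\tau c^{-1}$ acts by $\overline{\psi(\tau)}$, and the commutator $\sigma=c\tau c^{-1}\tau^{-1}\in G_{\mathbb Q^{ab}}$ acts by $\overline{\psi(\tau)}/\psi(\tau)$. By Lemma~\ref{lem:tate} it suffices to find $\tau$ such that this quotient is not a power of $\zeta$.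

\emph{The element $\tau$ for $p=2$.} Let $\tau$ be a Frobenius element at a place over $5$. The curve has good reduction at $5$, and $\tau\in G_{\mathbb Q(i)}$ because $5$ splits in $\mathbb Q(i)$. Over $\mathbb F_5$ the values of $\xi^3-\xi$ at $\xi=0,1,2,3,4$ are $0,0,1,4,0$, which give $1,1,2,2,1$ points. With the point at infinity there are $8$ points, so $a_5=-2$ and $\psi(\tau)^2+2\psi(\tau)+5=0$. Thus $\psi(\tau)=-1\pm2i$ and
\[
\overline{\psi(\tau)}/\psi(\tau)=\overline{\psi(\tau)}^{\,2}/5=(-3\pm4i)/5\notin\{\pm1,\pm i\}.
\]

\emph{The element $\tau$ for $p$ odd.} Let $\ell\equiv1\pmod p$ be a prime, so that $\ell\nmid 2p$, and let $\tau$ be a Frobenius element at a place over $\ell$. Then $\tau\in G_{\mathbb Q(\zeta)}$. With $s=1-2t$ the equation of $C$ becomes $s^2=1-4\eta^p$, and $1-4\eta^p$ has distinct roots modulo $\ell$, so $C$ has good reduction at $\ell$. The reduction of $\delta$ is defined over $\mathbb F_\ell$, which contains the $p$th roots of unity. It gives a subfield $\mathbb Q(\zeta)$ of $\mathrm{End}(\bar J)\otimes\mathbb Q$ that commutes with $\pi$. The algebra $\mathbb Q(\zeta)[\pi]\otimes\mathbb Q_p$ embeds in the algebra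 of $\mathbb Q_p(\zeta)$-linear endomorphisms of $V$, which is $\mathbb Q_p(\zeta)$ and has dimension $p-1$. So $\mathbb Q(\zeta)[\pi]$ has dimension at most $p-1$ over $\mathbb Q$, that is, $\pi\in\mathbb Q(\zeta)$, and $\psi(\tau)=\pi$. The element $\pi$ is a root of its characteristic polynomial, so it is an algebraic integer of absolute value $\sqrt\ell$ in every complex embedding. Every embedding of $\mathbb Q(\zeta)$ carries the bar to complex conjugation, so $\pi\bar\pi=\ell$. If $\bar\pi/\pi$ were a power of $\zeta$, the ideals $(\pi)$ and $(\bar\pi)$ would be equal and $(\ell)=(\pi)^2$. This is impossible, because $\ell$ is unramified in $\mathbb Q(\zeta)$.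

Finally, if $\rho_p(\sigma)=1$, then some lift acts trivially on $\Pi$, hence on $\Pi/\Pi''$.
\end{proof}

This $\sigma$ does not yet give a counterexample. For $p=2$ it acts on $T$ by the unit $(-3\pm4i)/5$ of $\mathbb Z_2[i]$. The $B$-stable closed subgroups of $T$ are $\mathbb Z_2[i]$-submodules, so $\sigma$ preserves them all, as Theorem~\ref{thm:metabelian} predicts. We are in the situation of Section~\ref{sec:klein}: a unit of the group ring that is not a group element, and that no submodule detects.

\section{Normal automorphisms of free pro-$p$ groups}\label{sec:normal}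

To carry out the computation of Section~\ref{sec:klein} in a group, we need to read commutators $[r,s]$ as tensors $\bar r\wedge\bar s$. This is possible because there are no unexpected relations among commutators in a free group. The following lemma gives the form of this statement that we use here and in Section~\ref{sec:three}.

\begin{lemma}\label{lem:theta}
Let $M$ be a closed subgroup of a free pro-$p$ group, $A=M/M'$, let $S$ be an abelian pro-$p$ group, and let $\omega\colon A\times A\to S$ be continuous and biadditive. Then there is a homomorphism $\theta\colon M'\to S$ with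
\[
\theta([r,s])=\omega(\bar r,\bar s)-\omega(\bar s,\bar r)\qquad(r,s\in M).
\]
It is trivial on $[M',M]$. If $\beta$ is an automorphism of $M$ and $\beta_S$ is an endomorphism of $S$ with $\omega(\beta a,\beta b)=\beta_S\,\omega(a,b)$ for all $a,b\in A$, then $\theta\circ\beta=\beta_S\circ\theta$.
\end{lemma}

\begin{proof}
Let $\mathcal H=A\times S$ with the product topology and the multiplication $(a,s)(b,s')=(a+b,\,s+s'+\omega(a,b))$. It is associative because $\omega$ is biadditive, the identity is $(0,0)$, and $(a,s)^{-1}=(-a,-s+\omega(a,a))$. So $\mathcal H$ is a compact totally disconnected group, hence profinite, and it is an extension of $A$ by the central subgroup $S$, hence pro-$p$. The products $(a,s)(b,s')$ and $(b,s')(a,s)$ differ by $\omega(a,b)-\omega(b,a)\in S$, so this is their commutator. A closed subgroup of a free pro-$p$ group is free pro-$p$, hence projective: a homomorphism from it to a quotient of a pro-$p$ group lifts to that group \cite[I.\S3.4 and \S4.2]{SerreCG}. So $M\to A$ lifts to $M\to\mathcal H$, and the restriction $\theta$ of the lift to $M'$ takes values in $S$ and has the stated values on commutators. It kills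 $[r,s]$ when $r\in M'$, since then $\bar r=0$. The homomorphisms $\theta\circ\beta$ and $\beta_S\circ\theta$ agree on commutators, which generate $M'$.
\end{proof}

\begin{proposition}\label{prop:normal}
Let $F$ be a free pro-$p$ group of finite rank $r\ge2$, and let $\alpha$ be an automorphism of $F$ with $\alpha(N)=N$ for every open normal subgroup $N$. Then $\alpha$ is inner.
\end{proposition}

The hypothesis $r\ge2$ is needed: every automorphism of $\mathbb Z_p$ preserves all open subgroups, and only the identity is inner.

\begin{proof}
Being intersections of open normal subgroups, all closed normal subgroups are preserved by $\alpha$. We show that $\alpha$ induces an inner automorphism on $F/M_1$ for each open normal subgroup $M_1$, and then pass to the limit.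

\emph{Step 1: two cyclic subgroups that meet trivially.} Section~\ref{sec:klein} shows that we need elements $k,k'\neq1$ of the finite quotient with $\langle k\rangle\cap\langle k'\rangle=1$, and we shrink $M_1$ to get them. Let $x_1,\dots,x_r$ be free generators, choose $n\ge1$ such that $g^{p^n}\in M_1$ for all $g\in F$, and let $M$ be the intersection of $M_1$ with the kernel of $F\to(\mathbb Z/p^n)^r$. Put $G=F/M$, and let $k,k'$ be the images of $x_1,x_2$. They are nontrivial, and $k^{p^n}=1$. If $k^i=k'^{\,j}$, then projecting to $(\mathbb Z/p^n)^r$ gives $p^n\mid i$, so $k^i=1$. It suffices to show that the automorphism $\alpha_G$ of $G$ induced by $\alpha$ is inner. Let $A=M/M'$, $V=A\otimes\mathbb Q_p$, and let $\alpha_A$ be the automorphism induced on $A$ and on $V$.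

\emph{Step 2: $V$ contains a copy of $\mathbb Q_p[G]$.} Let $F_0\subset F$ be the discrete free group on the $x_i$, of which $F$ is the pro-$p$ completion, and $M_0=F_0\cap M$. Then $F_0/M_0=G$, and $M_0$ is free of finite rank. A normal subgroup of $p$-power index in $M_0$ contains a characteristic one of $p$-power index, namely the intersection of the finitely many normal subgroups of the same index, and the latter is normal of $p$-power index in $F_0$. So $M$ is the pro-$p$ completion of $M_0$, and $A=M_0^{ab}\otimes\mathbb Z_p$ is free of finite rank over $\mathbb Z_p$. The Cayley graph of $G$ with respect to the $x_i$ is connected with fundamental group $M_0$, and $G$ permutes its vertices and edges freely. Its chain complex gives an exact sequence of $G$-modules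
\[
0\to M_0^{ab}\otimes\mathbb Q\to\mathbb Q[G]^r\to\mathbb Q[G]\to\mathbb Q\to0 .
\]
By Maschke's theorem these modules are semisimple, so $V\cong\mathbb Q_p\oplus\mathbb Q_p[G]^{r-1}$. Since $r\ge2$, the action of $G$ on $V$ is faithful, and the set $\mathcal O$ of vectors $v\in V$ such that the family $(gv)_{g\in G}$ is linearly independent is nonempty. Its complement is defined by the vanishing of minors, so it is a proper Zariski-closed subset of $V$.

\emph{Step 3: the relation imposed by a normal closure.} Apply Lemma~\ref{lem:theta} with $S=A\otimes_{\mathbb Z_p}A$ and $\omega(a,b)=a\otimes b$. Then $\theta([r,s])=\bar r\wedge\bar s$, where $a\wedge b=a\otimes b-b\otimes a$. Let $a,b\in A$ have lifts $r,s\in M$, and let $N\subseteq M'$ be the closed normal subgroup of $F$ generated by $w=[r,s]$. A conjugate of $w$ by an element over $g\in G$ is sent to $ga\wedge gb$, so $\theta(N)$ lies in the closed subgroup $\sum_g\mathbb Z_p(ga\wedge gb)$. Since $\alpha(w)\in N$,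
\begin{equation}\label{eq:key}
\alpha_Aa\wedge\alpha_Ab=\sum_{g\in G}z_g\;ga\wedge gb\qquad\text{for some }z_g\in\mathbb Z_p .
\end{equation}

\emph{Step 4: $\alpha_Av$ is a multiple of some $gv$.} The coefficient comparison of Section~\ref{sec:klein} is replaced by a rank argument. View $\tau\in V\otimes V$ as a linear map $V^*\to V$ by contracting the first factor, and call its image the \emph{support} of $\tau$. In a basis, a combination of elements $a\wedge b$ has a skew-symmetric matrix, so its support has even dimension; for independent $a,b$ the support of $a\wedge b$ is the plane that they span.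

Let $v\in\mathcal O\cap A$, and take $a=v$, $b=kv$ in \eqref{eq:key}. For a left coset $C$ of $\langle k\rangle$ in $G$ let $W_C$ be the span of the $gv$ with $g\in C$. As $g$ and $gk$ lie in the same coset, the right side of \eqref{eq:key} is $\sum_C\tau_C$ with $\tau_C=\sum_{g\in C}z_g\,gv\wedge gkv\in W_C\otimes W_C$. In a basis of $V$ that contains the $gv$, the matrix of $\sum_C\tau_C$ is block diagonal, so its support is the direct sum of the supports of the $\tau_C$, each of even dimension and contained in $W_C$. The left side has as support the plane spanned by $\alpha_Av$ and $\alpha_Akv$, which are independent because $k\ne1$. So exactly one $\tau_C$ is nonzero, and $\alpha_Av\in W_C$. In the same way, with $k'$ in place of $k$, the vector $\alpha_Av$ is a combination of the $gv$ with $g$ in one left coset $C'$ of $\langle k'\rangle$. By Step 1, $C\cap C'$ has at most one element, and $\alpha_Av\ne0$. Hence $\alpha_Av=\lambda gv$ with $\lambda\in\mathbb Q_p^\times$ and $g\in G$. Every $v\in\mathcal O$ has a multiple $p^jv$ in $A$, so this holds for all $v\in\mathcal O$, with $\lambda$ and $g$ depending on $v$.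

\emph{Step 5: one $g$ works for all $v$.} By Step 4, $V$ is the union of $V\setminus\mathcal O$ and the finitely many Zariski-closed sets $\{v:\alpha_Av\wedge gv=0\}$. A vector space over an infinite field is not a finite union of proper Zariski-closed subsets, because a product of nonzero polynomials does not vanish identically. So for some $g$ every nonzero vector is an eigenvector of $g^{-1}\alpha_A$, which forces $\alpha_A=\lambda g$ on $V$ with one $\lambda\in\mathbb Q_p^\times$. From $\alpha(rmr^{-1})=\alpha(r)\alpha(m)\alpha(r)^{-1}$ we get $\alpha_A\circ g_1=\alpha_G(g_1)\circ\alpha_A$ on $V$ for $g_1\in G$. Thus $gg_1$ and $\alpha_G(g_1)g$ act in the same way on $V$, and $\alpha_G(g_1)=gg_1g^{-1}$ by faithfulness.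

\emph{Step 6: compactness.} For $M_1$ open and normal, let $\Sigma(M_1)$ be the set of $g\in F$ such that $\alpha$ and conjugation by $g$ agree modulo $M_1$. These sets are closed and nonempty, and $\Sigma(M_1\cap M_2)\subseteq\Sigma(M_1)\cap\Sigma(M_2)$. Since $F$ is compact they have a common element $g$, and $\alpha$ is conjugation by $g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p=2$ and take $\sigma\in G_{\mathbb Q^{ab}}$ with $\rho_2(\sigma)\ne1$ from Proposition~\ref{prop:cm}. A lift of $\sigma$ acts on the free pro-2 group $\Pi$ of rank $2$ by an automorphism that is not inner. By Proposition~\ref{prop:normal} there is an open normal subgroup $N$ of $\Pi$ with ${}^\sigma N\ne N$. The map $\phi_N$ is a 2-group Belyi map, and by Lemma~\ref{lem:definition}(c) it is not defined over any abelian number field.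
\end{proof}

\section{Derived length three}\label{sec:three}

Proposition~\ref{prop:normal} says nothing about the derived length of $\Pi/N$. To control it we run the same argument with the single subgroup $M=\Pi'$, so that the subgroup that moves contains $[\Pi'',\Pi']$. Now $M$ has infinite index and infinite rank, but in exchange $M/M'$ is as simple as possible.

Let $F=\Pi$, with $A=F'/F''$, $e$ and $\Lambda=\mathbb Z_p[[F^{ab}]]$ as in Section~\ref{sec:metabelian}. Since $F^{ab}=\mathbb Z_p^2$ with basis $\bar x,\bar y$, the ring $\Lambda$ is the power series ring $\mathbb Z_p[[X,Y]]$, with $\bar x=1+X$ and $\bar y=1+Y$. It is a domain.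

\begin{lemma}\label{lem:free}
The $\Lambda$-module $A$ is free with basis $e$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cocycle}, $A=\Lambda e$, so we must show that $\lambda e=0$ implies $\lambda=0$. The semidirect product $\Lambda\rtimes F^{ab}$, with $(a,g)(b,g')=(a+gb,gg')$, is a pro-$p$ group. Let $\mu\colon F\to\Lambda\rtimes F^{ab}$ be the homomorphism with $\mu(x)=(0,\bar x)$ and $\mu(y)=(1,\bar y)$. It maps $F'$ into the abelian subgroup $\Lambda$, so it induces a continuous additive map $A\to\Lambda$. This map commutes with the action of $F^{ab}$, because $(b,g)(a,1)(b,g)^{-1}=(ga,1)$; hence it is $\Lambda$-linear. From $\mu(xy)=(\bar x,\bar x\bar y)$ and $\mu(yx)=(1,\bar x\bar y)$ we get $\mu([x,y])=(\bar x-1,1)$. So $e$ maps to $X$, and $\lambda e=0$ gives $\lambda X=0$.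
\end{proof}

Let $\sigma\in G_{\mathbb Q^{ab}}$. Then $\chi(\sigma)=1$, and by Lemma~\ref{lem:normalform} some lift acts on $F$ by an automorphism $\alpha$ with $\alpha(x)=x$, $\alpha(y)=f^{-1}yf$ and $f\in F'$. Let $he$ be the class of $f$ in $A$. For $g\in F'$ with class $a$, the class of $[g,x]=g\cdot xg^{-1}x^{-1}$ is $a-\bar xa=-Xa$. So \eqref{eq:cocycle} reads $\alpha(a)-a=XYh\,a$, and $\alpha$ acts on $A$ as multiplication by
\[
u=1+XYh .
\]
This is the unit of Section~\ref{sec:klein}. One test subgroup suffices this time, since we can cancel in a domain.

\begin{proposition}\label{prop:N0}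
Let $e_0=[x,y]\in F$ and $w_0=[e_0,xe_0x^{-1}]$, and let $N_0$ be the closed normal subgroup of $F$ generated by $w_0$ and $[F'',F']$. If $\alpha(N_0)=N_0$, then $u=1$ and $\alpha$ acts trivially on $F/F''$.
\end{proposition}

\begin{proof}
Let $S=\mathbb Z_p[[F^{ab}\times F^{ab}]]=\mathbb Z_p[[X_1,Y_1,X_2,Y_2]]$, a domain, and for $a,b\in\Lambda$ put $a\otimes b=a(X_1,Y_1)\,b(X_2,Y_2)\in S$. The diagonal action of $F^{ab}$ is encoded by the continuous ring homomorphism $\Delta\colon\Lambda\to S$ with $\Delta(\bar g)=\bar g\otimes\bar g$. Since $\Delta(1+X)=(1+X_1)(1+X_2)$, and likewise for $Y$,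
\[
\Delta(v)=v(X_1+X_2+X_1X_2,\;Y_1+Y_2+Y_1Y_2).
\]
Identify $A$ with $\Lambda$ by Lemma~\ref{lem:free}, and apply Lemma~\ref{lem:theta} to $M=F'$ and $\omega(a,b)=a\otimes b$. We obtain $\theta\colon F''\to S$, trivial on $[F'',F']$. Since $\bar ga\otimes\bar gb=\Delta(\bar g)(a\otimes b)$ and $ua\otimes ub=(u\otimes u)(a\otimes b)$, the lemma also gives
\[
\theta(gwg^{-1})=\Delta(\bar g)\,\theta(w),\qquad\theta(\alpha(w))=(u\otimes u)\,\theta(w)\qquad(w\in F'',\ g\in F).
\]
The classes of $e_0$ and $xe_0x^{-1}$ in $A=\Lambda$ are $1$ and $\bar x$, so $\theta(w_0)=1\otimes\bar x-\bar x\otimes1=X_2-X_1$. The set $\Delta(\Lambda)(X_2-X_1)$ is a compact subgroup of $S$ that contains the images of all conjugates of $w_0$, so it contains $\theta(N_0)$. If $\alpha(w_0)\in N_0$, then $(u\otimes u)(X_2-X_1)=\Delta(v)(X_2-X_1)$ for some $v\in\Lambda$, and cancellation gives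
\[
u(X_1,Y_1)\,u(X_2,Y_2)=v(X_1+X_2+X_1X_2,\;Y_1+Y_2+Y_1Y_2).
\]
Setting $X_2=Y_2=0$ and using $u(0,0)=1$ gives $v=u$. Setting $X_1=Y_2=0$ then gives $u(0,Y_1)\,u(X_2,0)=u(X_2,Y_1)$. The left side is $1$ because $u=1+XYh$. So $u=1$, hence $h=0$ and $f\in F''$, and $\alpha$ fixes $x$ and $y$ modulo $F''$.
\end{proof}

The last substitution is where the normal form \eqref{eq:normalform} enters. The equation $u\otimes u=\Delta(u)$ is also solved by the group elements $u=\bar g$, which come from inner automorphisms, and the shape $1+XYh$ excludes all of them but $1$.

\begin{proof}[Proof of Theorem~\ref{thm:three}]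
Take $\sigma$ from Proposition~\ref{prop:cm} and $\alpha$ as above. Since $\alpha$ is not trivial on $F/F''$, Proposition~\ref{prop:N0} gives $\alpha(N_0)\ne N_0$. As $N_0$ is the intersection of the open normal subgroups that contain it, one of them, say $N$, satisfies ${}^\sigma N=\alpha(N)\ne N$. By Lemma~\ref{lem:definition}(c), $\phi_N$ is not defined over any abelian number field. Its monodromy group $G=F/N$ is a $p$-group with $[G'',G']=1$, so $G'''=1$. If $G''$ were trivial, Theorem~\ref{thm:metabelian} would define $\phi_N$ over a cyclotomic field. So the derived length of $G$ is exactly $3$.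
\end{proof}

For $p=2$ this proves Theorem~\ref{thm:main} a second time, without Proposition~\ref{prop:normal}.

\section{The compositum of the fields of moduli}\label{sec:moduli}

We prove Theorem~\ref{thm:moduli}. Throughout, $N$ runs over the open normal subgroups of $\Pi$, the field $\mathcal K_p$ is the compositum of the $K_N$, and $K_N^{\mathrm{gal}}$ is the Galois closure of $K_N$ over $\mathbb Q$.

\begin{proof}[Proof of part (a)]
By Lemma~\ref{lem:definition}(b), the subgroup of $G_{\mathbb Q}$ that fixes $\mathcal K_p$ is $\bigcap_N\mathrm{Stab}(N)$. An element $\sigma$ lies in this intersection if and only if a lift of $\sigma$ preserves every open normal subgroup of $\Pi$. By Proposition~\ref{prop:normal} this happens if and only if the lift acts by an inner automorphism, that is, $\rho_p(\sigma)=1$.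
\end{proof}

In particular $\mathcal K_p$ is Galois over $\mathbb Q$, it is the compositum of the $K_N^{\mathrm{gal}}$, and $\mathrm{Gal}(\mathcal K_p/\mathbb Q)\cong\rho_p(G_{\mathbb Q})$ as abstract groups.

\begin{proof}[Proof of part (b)]
Let $p=2$ and fix $N$. Let $\mathcal N$ be the finite set of open normal subgroups of $\Pi$ of index $[\Pi:N]$, and let $P$ be the quotient of $\Pi$ by their intersection, a finite 2-group. The group $\Gamma_{\mathbb Q}$ permutes $\mathcal N$, so it acts on $P$, and its action on $\mathcal N$ factors through its image in $\mathrm{Aut}(P)$. The group $\mathrm{Gal}(K_N^{\mathrm{gal}}/\mathbb Q)$ is the quotient of $G_{\mathbb Q}$ by the intersection of the conjugates of $\mathrm{Stab}(N)$, that is, the group of permutations induced on the orbit of $N$. So it suffices to show that the image of $\Gamma_{\mathbb Q}$ in $\mathrm{Aut}(P)$ is a 2-group.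

Let $\Phi$ be the Frattini subgroup of $P$. The quotient $P/\Phi$ is an elementary abelian 2-group, and elements that generate $P$ modulo $\Phi$ generate $P$. Inner automorphisms act trivially on $P/\Phi$, and so do the automorphisms \eqref{eq:normalform}, because $\chi(\sigma)\equiv1\pmod2$. Hence the image of $\Gamma_{\mathbb Q}$ lies in the kernel $\mathrm{Aut}_0(P)$ of $\mathrm{Aut}(P)\to\mathrm{Aut}(P/\Phi)$. This kernel acts on the set $x\Phi\times y\Phi$, which has $|\Phi|^2$ elements. Each pair in the set generates $P$, so the action is free, and the order of $\mathrm{Aut}_0(P)$ divides $|\Phi|^2$, a power of $2$.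
\end{proof}

The prime $2$ entered only through $\chi(\sigma)\equiv1\pmod 2$. For odd $p$ the analogous statement fails: the field of moduli $\mathbb Q(\zeta_p)$ in Example~\ref{ex:metacyclic} has degree $p-1$, which is not a power of $p$.

For part (c) we must show that $\rho_2(G_{\mathbb Q})$ is not solvable. The elliptic curve of Section~\ref{sec:cm} does not help, since the image of $G_{\mathbb Q}$ on its Tate module has an abelian subgroup of index $2$. We use an elliptic curve without complex multiplication whose Tate module is still a subquotient of $\Pi$. The price is that its Belyi map is only a composite of Galois covers, so a lift need not preserve its function field; we remedy this by taking a power of the lift.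

\begin{proposition}\label{prop:nonsolvable}
The abstract group $\mathrm{Gal}(\mathcal K_2/\mathbb Q)$ is not solvable.
\end{proposition}

\begin{proof}
Let $p=2$ and $K=\mathbb Q(i)$, and let $C$ be the elliptic curve $\eta^2=\xi(\xi-1)(\xi-i)$ over $K$. The $j$-invariant of $\eta^2=\xi(\xi-1)(\xi-\lambda)$ is $256(\lambda^2-\lambda+1)^3/(\lambda^2(\lambda-1)^2)$. At $\lambda=i$ we have $(\lambda^2-\lambda+1)^3=(-i)^3=i$ and $\lambda^2(\lambda-1)^2=(-1)(-2i)=2i$, so $j=128$. This is not one of the thirteen rational $j$-invariants of elliptic curves with complex multiplication \cite[App.~A, \S3]{Silverman}, so $C$ has no complex multiplication. By \cite[IV.2.2]{SerreAbelian}, the image $\mathcal G$ of $G_K$ in $\mathrm{GL}(T)\cong\mathrm{GL}_2(\mathbb Z_2)$, where $T=T_2C$, is open.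

The map $t=\xi^4\colon C\to\mathbb P^1$ over $K$ has degree $8$. It is a Belyi map, because $\xi$ is branched over $0,1,i,\infty$, whose fourth powers are $0,1,1,\infty$, and $\xi\mapsto\xi^4$ is branched over $0,\infty$. Take $H$, $D$, $R$ as in Section~\ref{sec:cm}, so that $[\Gamma_K:H]=8$, and let $D_1=\mathrm{Gal}(\Omega/\overline{\mathbb Q}(\xi))$. Then $D_1$ is normal of index $4$ in $\widehat\Pi$, and $D$ is normal of index $2$ in $D_1$. Two applications of \eqref{eq:kappa} give $\kappa(\widehat\Pi)\subseteq\kappa(D_1)\subseteq\kappa(D)\subseteq R$.

Let $\sigma\in G_K\cap\ker\rho_2$, and let $\tilde\sigma\in\Gamma_K$ be a lift that acts trivially on $\Pi=\widehat\Pi/\kappa(\widehat\Pi)$. The permutation of $\Gamma_K/H$ induced by $\tilde\sigma$ has order dividing $8!$, so $\tilde\sigma^{8!}\in H$. This element acts trivially on $D/R=T$ because $\kappa(\widehat\Pi)\subseteq R$, and by (T1) it acts as $\sigma^{8!}$. So the image $\mathcal Z$ of $G_K\cap\ker\rho_2$ in $\mathcal G$ is a normal subgroup all of whose elements have finite order, and $\mathcal G/\mathcal Z$ is a quotient of $G_K/(G_K\cap\ker\rho_2)\cong\rho_2(G_K)$.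

The group $1+4M_2(\mathbb Z_2)$ is torsion-free. Indeed, let $\gamma=1+2^jm$ with $j\ge2$ and $m\notin2M_2(\mathbb Z_2)$. Then $\gamma^2=1+2^{j+1}(m+2^{j-1}m^2)\ne1$, and for an odd prime $\ell$ we have $\gamma^\ell\equiv1+2^j\ell m\not\equiv1\pmod{2^{j+1}}$; so no element has prime order. Choose $n\ge1$ with $1+4^nM_2(\mathbb Z_2)\subseteq\mathcal G$. This subgroup meets $\mathcal Z$ trivially, so it embeds in $\mathcal G/\mathcal Z$. It contains
\[
\begin{pmatrix}1&4^n\\0&1\end{pmatrix}\qquad\text{and}\qquad\begin{pmatrix}1&0\\4^n&1\end{pmatrix}.
\]
By Sanov's theorem the matrices of this shape with $2$ in place of $4^n$ freely generate a free group. The displayed matrices are nontrivial powers of them, so they also generate a free group of rank $2$. Such a group maps onto $A_5$ and is not solvable. Solvability passes to subgroups and quotients, so $\rho_2(G_K)$ and $\rho_2(G_{\mathbb Q})\cong\mathrm{Gal}(\mathcal K_2/\mathbb Q)$ are not solvable.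
\end{proof}

\begin{proof}[Proof of part (c)]
Let $p=2$. Suppose that every $\phi_N$ is defined over a finite Galois extension $L_N/\mathbb Q$ whose group is solvable of derived length at most $m$. By Lemma~\ref{lem:definition}(b), $K_N\subseteq L_N$, so $K_N^{\mathrm{gal}}\subseteq L_N$, and $\mathrm{Gal}(K_N^{\mathrm{gal}}/\mathbb Q)$ has derived length at most $m$. Since $\mathcal K_2$ is the compositum of the $K_N^{\mathrm{gal}}$, the group $\mathrm{Gal}(\mathcal K_2/\mathbb Q)$ embeds in $\prod_N\mathrm{Gal}(K_N^{\mathrm{gal}}/\mathbb Q)$, which has derived length at most $m$. This contradicts Proposition~\ref{prop:nonsolvable}.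
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{2-Group Belyi Maps}, \texttt{https://github.com/michaelmusty/thesis}.

\bibitem{SerreAbelian}
Serre, \emph{Abelian $\ell$-adic Representations and Elliptic Curves}.

\bibitem{SerreCG}
Serre, \emph{Cohomologie galoisienne}.

\bibitem{Silverman}
Silverman, \emph{Advanced Topics in the Arithmetic of Elliptic Curves}.

\end{thebibliography}
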